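# Hilbert space inside a quotient of $C(\omega^\omega+)$

## 1. Quotients of subspaces of $c_0$, and $C(\alpha+)$ for $\alpha<\omega^\omega$

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$. Subspaces are closed subspaces, and a quotient of a Banach space $X$ is $X/Z$ with $Z$ a subspace. We write $B_X$ for the closed unit ball. Two spaces are **$\kappa$-isomorphic** if there is an isomorphism $S$ between them with $\|S\|\,\|S^{-1}\|\le\kappa$.

**Definition ($c_0$-saturated).** A Banach space $X$ is $c_0$-saturated if every infinite-dimensional subspace of $X$ contains a subspace isomorphic to $c_0$.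

We shall speak of subspaces of quotients, and it helps to turn the phrase around. If $Y$ is a subspace of $X/Z$ and $\pi:X\to X/Z$ is the quotient map, put $W=\pi^{-1}(Y)$. Then $Z\subset W\subset X$ and $Y=W/Z$. Conversely, if $Z\subset W\subset X$, then the norm of $w+Z$ is $\inf_{z\in Z}\|w+z\|$ in $W/Z$ as well as in $X/Z$, so $W/Z$ is a subspace of $X/Z$. Thus *subspaces of quotients of $X$ are the same as quotients of subspaces of $X$*.

**Definition (weakly unconditionally Cauchy).** A series $\sum y_n$ in $Y$ is weakly unconditionally Cauchy if $\sum|y^*(y_n)|<\infty$ for every $y^*\in Y^*$.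

For the unit vectors of $c_0$ this holds, because $c_0^*=\ell_1$. For the unit vectors of $\ell_2$ it fails: test on $y^*=(1/n)_n$. A sufficient condition is
$$M:=\sup\Big\{\Big\|\sum_{n\in F}\theta_ny_n\Big\|:\ F\text{ finite},\ |\theta_n|\le1\Big\}<\infty .\tag{1}$$
Indeed, choose $\theta_n$ of modulus at most $1$ with $\theta_ny^*(y_n)=|y^*(y_n)|$; then $\sum_{n\in F}|y^*(y_n)|\le M\|y^*\|$ for each finite $F$.

We use a theorem of Bessaga and Pełczyński (1958): *if $\sum y_n$ is weakly unconditionally Cauchy and $\inf\|y_n\|>0$, then $(y_n)$ has a subsequence equivalent to the unit vector basis of $c_0$.*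

**Proposition 1.** Let $W$ be a subspace of $c_0$ and $Q:W\to Y$ a bounded linear surjection onto an infinite-dimensional Banach space. Then $Y$ contains a subspace isomorphic to $c_0$.

**Step 1: a bounded sequence with separated images.** By Riesz's lemma there are $y_n\in B_Y$ with $\|y_n-y_k\|\ge\frac12$ for $n\ne k$. Since $Q$ is open, there is a bounded sequence $(w_n)$ in $W$ with $Qw_n=y_n$. Put $\delta=\frac12$.

**Step 2: make the sequence null at each coordinate.** By a diagonal argument, pass to a subsequence such that $(w_n)$ converges coordinatewise. Let $v_n=w_{2n}-w_{2n+1}$. Then $(v_n)$ is bounded, tends to $0$ at each coordinate, and $\|Qv_n\|\ge\delta$.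

**Step 3: make the sequence almost disjoint.** Let $N_0=0$ and $k_0=0$. Given $N_{n-1}$ and $k_{n-1}$, choose $k_n>k_{n-1}$ with $|v_{k_n}(i)|\le2^{-n}$ for all $i\le N_{n-1}$. Then choose $N_n>N_{n-1}$ with $|v_{k_n}(i)|\le2^{-n}$ for all $i>N_n$, which is possible since $v_{k_n}\in c_0$. Let $u_n$ be the restriction of $v_{k_n}$ to the coordinates in $(N_{n-1},N_n]$. The $u_n$ are disjointly supported and bounded, and $\|v_{k_n}-u_n\|\le2^{-n}$.

**Step 4: conclude.** For finite $F$ and $|\theta_n|\le1$,
$$\Big\|\sum_{n\in F}\theta_nv_{k_n}\Big\|\le\sup_n\|u_n\|+\sum_n2^{-n}<\infty .$$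
Applying $Q$, we see that $(Qv_{k_n})$ satisfies (1). So $\sum Qv_{k_n}$ is weakly unconditionally Cauchy, with $\inf\|Qv_{k_n}\|\ge\delta$, and the theorem of Bessaga and Pełczyński finishes the proof. $\square$

Now let $\alpha$ be a countable ordinal and let $\alpha+=[0,\alpha]$ with the order topology, a countable compact metrizable space. If $\alpha$ is finite, $C(\alpha+)$ is finite-dimensional. For $\alpha=\omega$, $C(\omega+)$ is the space of convergent sequences, and
$$f\longmapsto\big(f(\omega),\,f(0)-f(\omega),\,f(1)-f(\omega),\dots\big)$$
is an isomorphism onto $c_0$; its inverse adds the first entry to all the others. More generally, a theorem of Bessaga and Pełczyński (1960) says that $C(\alpha+)\cong c_0$ whenever $\omega\le\alpha<\omega^\omega$.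

So let $\alpha<\omega^\omega$ and let $Y$ be an infinite-dimensional subspace of a quotient of $C(\alpha+)$. Then $\alpha$ is infinite, and $Y$ is the image of a subspace of $c_0$ under a bounded surjection. By Proposition 1, $Y$ contains $c_0$. Every infinite-dimensional subspace of $Y$ is again a subspace of the same quotient, so it contains $c_0$ too. Hence $Y$ is $c_0$-saturated.

What changes for larger $\alpha$? Another result of Bessaga and Pełczyński says that every $C(K)$-space with separable dual is $c_0$-saturated, so $C(\alpha+)$ is $c_0$-saturated for *every* countable $\alpha$. The problem, taken from "The Banach spaces $C(K)$" (http://www.ma.utexas.edu/users/rosenthl/pdf-papers/92.pdf), is the following: *is every infinite-dimensional subspace of every quotient of $C(\alpha+)$ $c_0$-saturated, for every countable $\alpha$?*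

## 2. A Schreier sequence: the gliding hump fails on $[0,\omega^\omega]$

**Definition (derived sets).** For a compact space $K$ let $K^{(0)}=K$, let $K^{(\beta+1)}$ be the set of non-isolated points of $K^{(\beta)}$, and let $K^{(\lambda)}=\bigcap_{\beta<\lambda}K^{(\beta)}$ for limit $\lambda$.

For example, $[0,\omega]^{(1)}=\{\omega\}$, $[0,\omega^2]^{(1)}=\{\omega,\omega2,\omega3,\dots\}\cup\{\omega^2\}$ and $[0,\omega^2]^{(2)}=\{\omega^2\}$. We use the theorem of Mazurkiewicz and Sierpiński: *if $K$ is countable and compact and $|K^{(\beta)}|=m$ with $1\le\beta<\omega_1$ and $1\le m<\omega$, then $K$ is homeomorphic to $[0,\omega^\beta m]$.*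

Let us run the proof of Proposition 1 in $C(K)$ with $K$ countable. Steps 1 and 2 survive: there are countably many points, so the diagonal argument produces a bounded $(v_n)$, pointwise null, with $\|Qv_n\|\ge\delta$. Step 3 does not survive. Consider
$$\mathcal S=\{F\subset\mathbb N:\ F=\emptyset\ \text{ or }\ |F|\le\min F\}\subset\{0,1\}^{\mathbb N},$$
where $\mathbb N=\{1,2,\dots\}$.

* *$\mathcal S$ is countable and compact.* Its members are finite sets. If $F\neq\emptyset$ is a limit of members of $\mathcal S$ and $\min F=n$, then sets of $\mathcal S$ close to $F$ have minimum $n$ and at most $n$ elements. If $F$ had $n+1$ elements, sets close enough to $F$ would contain all of them. So $|F|\le n$ and $F\in\mathcal S$.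
* *$\mathcal S^{(\omega)}\subset\{\emptyset\}$.* The part $\{G\in\mathcal S:\min G=n\}$ is clopen and its members have at most $n$ elements. In any family of sets with at most $r$ elements each, a set $F$ with exactly $r$ elements is isolated, since the only member containing $F$ is $F$. So each derivation lowers the maximal size by at least one, and after $n+1$ derivations nothing is left of this part.
* *$\emptyset\in\mathcal S^{(\omega)}$.* By induction on $j$, every nonempty $F$ with $|F|\le\min F-j$ lies in $\mathcal S^{(j)}$: for large $k$ the sets $F\cup\{k\}$ lie in $\mathcal S^{(j-1)}$, and they converge to $F$. So $\{n\}\in\mathcal S^{(n-1)}$. As $\{n\}\to\emptyset$ and derived sets are closed, $\emptyset\in\mathcal S^{(j)}$ for all $j<\omega$.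

Hence $\mathcal S^{(\omega)}=\{\emptyset\}$ and $\mathcal S$ is homeomorphic to $[0,\omega^\omega]$. Let $v_n(F)=1$ if $n\in F$ and $v_n(F)=0$ otherwise. These are continuous functions of norm $1$, pointwise null since each $F$ is finite. But for every subsequence $n_1<n_2<\cdots$ and every $k$,
$$\|v_{n_k}+v_{n_{k+1}}+\dots+v_{n_{2k-1}}\|=k,\tag{2}$$
because $\{n_k,\dots,n_{2k-1}\}$ has $k$ elements and minimum $n_k\ge k$. So no subsequence satisfies (1), and Step 4 has nothing to work with.

This does not yet answer the question. The domain $W\subset C(K)$ still contains copies of $c_0$, but a surjection $Q$ on $W$ is under no obligation to be bounded below on any of them. If $Y$ is $\ell_2$, it *cannot* be bounded below on any of them. This suggests trying to build such a $Q$, and that is possible.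

## 3. The sharp range, the quotient theorem and the classification

**Theorem 2 (answer and sharp range).** Let $\alpha$ be a countable ordinal.

* (a) If $\alpha\ge\omega^\omega$, then for each $1<p<\infty$ and $\kappa>1$ there are closed subspaces $Z\subset W\subset C(\alpha+)$ with $W/Z$ $\kappa$-isomorphic to $\ell_p$. So the quotient $C(\alpha+)/Z$ contains a $\kappa$-isomorph of $\ell_p$ and is not $c_0$-saturated.
* (b) If $\alpha<\omega^\omega$, every infinite-dimensional subspace of every quotient of $C(\alpha+)$ contains $c_0$; hence all of them are $c_0$-saturated.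

So the answer to the problem is **no**, already for $\alpha=\omega^\omega$ and with $\ell_2$ as the offending space, and every subspace of every quotient of $C(\alpha+)$ is $c_0$-saturated if and only if $\alpha<\omega^\omega$. Part (b) was proved in Section 1.

Let $(e_i)$ be a basis of $Y$ with coordinate functionals $e_i^*$ and projections $P_n(\sum y_ie_i)=\sum_{i\le n}y_ie_i$. It is *normalized* if $\|e_i\|=1$ for all $i$, and *monotone* if $\|P_n\|\le1$ for all $n$.

**Definition (shrinking basis).** The basis $(e_i)$ is shrinking if the linear span of $(e_i^*)$ is norm dense in $Y^*$.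

The unit vectors of $\ell_p$, $1<p<\infty$, form a shrinking basis, since finitely supported sequences are dense in $\ell_q$, $\frac1p+\frac1q=1$. So do the unit vectors of $c_0$, with dual $\ell_1$. In $\ell_1$ the closed span of the $e_i^*$ is $c_0\ne\ell_\infty$, so that basis is not shrinking.

**Theorem 3.** Let $Y$ have a normalized, monotone, shrinking basis $(e_i)$ and let $\kappa>1$. Then there are a countable compact space $K$ and closed subspaces $Z\subset W\subset C(K)$ with $W/Z$ $\kappa$-isomorphic to $Y$. Suppose in addition that

> **(F)** for every $\varepsilon>0$ there is $R(\varepsilon)<\infty$ such that no $x\in B_{Y^*}$ admits more than $R(\varepsilon)$ successive intervals $J$ of $\mathbb N$ with $\|\sum_{i\in J}x(e_i)e_i^*\|>\varepsilon$.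

Then $K$ can be taken homeomorphic to a clopen subset of $[0,\omega^\omega]$.

For $Y=\ell_p$ with $1<p<\infty$, condition (F) holds with $R(\varepsilon)=\varepsilon^{-q}$. If $x\in B_{\ell_q}$ has $n\ge1$ successive intervals $J$ with $\|x_J\|>\varepsilon$, then $n\varepsilon^q<\sum_J\|x_J\|^q\le1$. A shrinking basis may fail (F): in the $\ell_2$-sum $Y=(\bigoplus_n\ell_1^n)_{\ell_2}$ the dual is $(\bigoplus_n\ell_\infty^n)_{\ell_2}$, where finitely supported vectors are dense. So the natural basis is shrinking, but the vector of all ones on the $n$-th block has norm $1$ and $n$ coordinates exceeding $\frac12$.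

**Theorem 4 (classification).** An infinite-dimensional Banach space $Y$ is isomorphic to a subspace of a quotient of $C(\alpha+)$ for some countable $\alpha$ if and only if $Y^*$ is separable.

**Corollary 5.** Every superreflexive space $Y$ with a basis (e.g. $L_p[0,1]$, $1<p<\infty$) is isomorphic to a subspace of a quotient of $C(\omega^\omega+)$.

Sections 4–9 prove Theorem 3; the rest follows from it.

## 4. A criterion that does not ask for linearity

We want functions on $K$ representing vectors of $Y$, and measures on $K$ representing functionals. The next lemma says what they must satisfy. Note that $y\mapsto w_y$ need not be linear.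

**Lemma 6.** Let $E$ be a dense linear subspace of $Y$, let $D\subset B_{Y^*}$, let $K$ be compact Hausdorff, and let $A,B\ge1$. Suppose that

* (i) $\|y\|\le A\sup_{x\in D}|x(y)|$ for all $y\in E$;
* (ii) for each $y\in E\cap B_Y$ there is $w_y\in C(K)$ with $\|w_y\|\le1$;
* (iii) for each $x\in D$ there is $\mu_x\in C(K)^*$ with $\|\mu_x\|\le B$ and
$$\int w_y\,d\mu_x=x(y)\qquad(y\in E\cap B_Y).\tag{3}$$

Then there are subspaces $Z\subset W\subset C(K)$ such that $W/Z$ is $AB$-isomorphic to $Y$.

**Step 1: define $Q$ on the span of the $w_y$.** Let $W=\overline{\operatorname{span}}\{w_y:y\in E\cap B_Y\}$. For finite sums, (i) and (3) give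
$$\Big\|\sum_jc_jy_j\Big\|\le A\sup_{x\in D}\Big|\sum_jc_jx(y_j)\Big|=A\sup_{x\in D}\Big|\int\sum_jc_jw_{y_j}\,d\mu_x\Big|\le AB\,\Big\|\sum_jc_jw_{y_j}\Big\|.$$
So if two combinations of the $w_y$ are equal, the corresponding combinations of the $y$ are equal, by applying the inequality to the difference. Hence $\sum c_jw_{y_j}\mapsto\sum c_jy_j$ is a well-defined linear map on the span, of norm at most $AB$, and it extends to $Q:W\to Y$ with $\|Q\|\le AB$.

**Step 2: $Q$ maps the open unit ball of $W$ onto a set containing the open unit ball of $Y$.** Since $Qw_y=y$ and $\|w_y\|\le1$, $Q(B_W)\supset E\cap B_Y$, which is dense in $B_Y$ (approximate by elements of $E$ and divide by the norm if it exceeds $1$). Let $\|y\|<1$ and choose $\theta>0$ with $\|y\|+2\theta<1$. By density, scaled, choose $w^{(1)}\in W$ with $\|w^{(1)}\|\le\|y\|$ and $\|y-Qw^{(1)}\|\le\theta$. Then, for $n\ge2$, choose $w^{(n)}\in W$ with $\|w^{(n)}\|\le\theta2^{-(n-2)}$ and $\|y-Q(w^{(1)}+\dots+w^{(n)})\|\le\theta2^{-(n-1)}$. The sum $w=\sum w^{(n)}$ converges, $\|w\|\le\|y\|+2\theta<1$, and $Qw=y$.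

**Step 3: pass to the quotient.** Let $Z=\ker Q$ and let $S:W/Z\to Y$ be induced by $Q$. Then $\|S\|\le\|Q\|\le AB$, and $\|S^{-1}\|\le1$ by Step 2. $\square$

## 5. Point evaluations, and a single threshold

From now on $Y$ has a normalized, monotone, shrinking basis. For $x\in Y^*$ put $x_i=x(e_i)$ and $x_{(a,b]}=\sum_{a<i\le b}x_ie_i^*$. The same notation is used for any scalar sequence $x=(x_i)$. Let $E=\operatorname{span}(e_i)$. Five facts will be used constantly.

* $\|x_{(0,b]}\|=\|x\circ P_b\|\le\|x\|$.
* $\|e_i^*\|\le2$, because $|e_i^*(y)|=\|P_iy-P_{i-1}y\|\le2\|y\|$.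
* $|x_i|=|x_{(a,b]}(e_i)|\le\|x_{(a,b]}\|$ whenever $a<i\le b$.
* $x_{(0,b]}\to x$ in norm for every $x\in Y^*$. For $x\in\operatorname{span}(e_i^*)$ equality holds for large $b$. The maps $x\mapsto x_{(0,b]}$ have norm at most $1$, and the span is dense.
* If $(z_i)$ is a scalar sequence with $\|z_{(0,b]}\|\le1$ for infinitely many $b$, then there is $z\in B_{Y^*}$ with $z(e_i)=z_i$. On $E$ put $z(y)=\sum z_iy_i$. For such a $b\ge\max\operatorname{supp}y$ this equals $z_{(0,b]}(y)$, so $|z(y)|\le\|y\|$, and $z$ extends to $Y$.

**Point evaluations.** The obvious way to satisfy Lemma 6 is $K\subset B_{Y^*}$ weak$^*$ compact and norming, $w_y(x)=x(y)$, $\mu_x=\delta_x$. But then $y\mapsto w_y$ is linear and embeds $Y$ in $C(K)$. If $K$ is countable, $C(K)$ has separable dual and is $c_0$-saturated, so this is impossible for $Y=\ell_2$. Countability and linearity cannot both be had; Lemma 6 lets us give up linearity.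

**One threshold.** Fix $\varepsilon>0$. Read the coordinates of $x\in B_{Y^*}$ from left to right, and mark $k$ whenever $\|x_{(c,k]}\|>\varepsilon$, where $c$ is the previous mark (or $0$). Since $x_{(0,b]}\to x$ in norm, there are finitely many marks. Let $t(x)$ record, at each mark $k$, the initial segment $(x_1,\dots,x_k)$, and nothing elsewhere. If the coordinates are restricted to finite sets, the space of such records has a good chance of being countable and compact. Given $y\in E\cap B_Y$ with $m=\max\operatorname{supp}y$, let $c$ be the last mark of $x$ in $[1,m]$ and set $w_y(t(x))=x_{(0,c]}(y)$. Then $|w_y|\le1$, and since no mark lies in $(c,m]$,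
$$|w_y(t(x))-x(y)|=|x_{(c,m]}(y)|\le\varepsilon .\tag{5}$$
So (3) holds with $\mu_x=\delta_{t(x)}$, up to an error $\varepsilon$. This is not enough. In Step 1 of Lemma 6 we would obtain only
$$\Big\|\sum_jc_jy_j\Big\|\le A\Big(\Big\|\sum_jc_jw_{y_j}\Big\|+\varepsilon\sum_j|c_j|\Big),$$
and the last term is not absorbed. For $Y=\ell_2$, $y_j=e_j$, $c_j=1$, $j\le N$, the left side is $\sqrt N$ while the error term is $A\varepsilon N$, so the estimate says nothing once $N\ge\varepsilon^{-2}$. Equality in (3) must be exact.

**The way past.** The error in (5) is the value at $y$ of a functional $x_{(c,m]}$ of norm at most $\varepsilon$. Treat it with a second, smaller threshold $\varepsilon'$: it is recorded, up to $\varepsilon'$, by the marks of a second space of records. The function on the second space has size at most $\varepsilon$, so we may *divide it by $\varepsilon$* and keep $\|w_y\|\le1$, provided the measure carries mass $\varepsilon$ there. Repeat with thresholds $\varepsilon_l\to0$ of finite sum. The total mass of the measure remains close to $1$. If the coordinates come from discrete sets, then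 for each fixed $y$ the error becomes exactly $0$ after finitely many levels. That is the whole construction.

## 6. The norming set $D$ and the cuts

Fix $0<\eta<\frac14$. Let
$$\varepsilon_0=1,\qquad\varepsilon_l=\eta2^{-l}\ (l\ge1),\qquad\text{so}\quad\sum_{l\ge1}\varepsilon_{l-1}=1+\eta,\qquad\delta_i=\eta2^{-i-2}.$$
Let $\Lambda_i$ be the finite set of scalars of modulus $\le1$ in $\delta_i\mathbb Z$ (real case) or $\delta_i(\mathbb Z+\sqrt{-1}\,\mathbb Z)$ (complex case). Put
$$D=\{x\in\operatorname{span}(e_i^*):\ \|x\|\le1,\ x_i\in\Lambda_i\text{ for all }i\}.$$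

**Step 1: $D$ is norming.** We claim
$$\sup_{x\in D}|x(y)|\ge(1-2\eta)\|y\|\qquad(y\in E).\tag{4}$$
Let $y\ne0$ and $m=\max\operatorname{supp}y$. Take $x\in Y^*$ with $\|x\|=1$ and $x(y)=\|y\|$. Replacing $x$ by $x\circ P_m$, which does not change $x(y)$ and does not increase the norm, we may assume $x\in\operatorname{span}(e_i^*)$ and $\|x\|\le1$. Round the real and imaginary parts of the coordinates of $(1-\eta)x$ towards $0$ to multiples of $\delta_i$; call the result $x'$. Each coordinate moves by at most $\sqrt2\,\delta_i$, and $\|e_i^*\|\le2$, so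
$$\|x'-(1-\eta)x\|\le\sum_i2\sqrt2\,\delta_i\le\tfrac{\sqrt2}2\,\eta<\eta .$$
Hence $\|x'\|\le1$, so $|x'_i|\le1$ for all $i$ and $x'\in D$. Also $|x'(y)|\ge(1-\eta)\|y\|-\eta\|y\|$.

**Step 2: define the cuts.** For a scalar sequence $x$ let $C_0(x)=\emptyset$. Given $C_{l-1}(x)$, define $C_l(x)\subset\mathbb N$ by induction on $k$: $k\in C_l(x)$ if and only if
$$k\in C_{l-1}(x)\quad\text{or}\quad\|x_{(c,k]}\|>\varepsilon_l,\ \text{ where }c=\max\big(C_l(x)\cap[1,k-1]\big),\qquad\max\emptyset:=0 .$$
Two properties are immediate. First, $C_{l-1}(x)\subset C_l(x)$. Second, whether $k\in C_l(x)$ depends only on $x_1,\dots,x_k$; we call this *causality*. Put $c_l(x,m)=\max(C_l(x)\cap[1,m])$; in particular $c_0(x,m)=0$.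

**Step 3: what remains after the last cut is small.** We claim
$$\|x_{(c_l(x,m),\,k]}\|\le\varepsilon_l\qquad\text{for }x\in D,\ l\ge0,\ c_l(x,m)\le k\le m .\tag{6}$$
For $l=0$ this says $\|x_{(0,k]}\|\le1$. Let $l\ge1$ and $c=c_l(x,m)$. If $k=c$, the vector is $0$. If $c<k\le m$, then $k\notin C_l(x)$ and the last element of $C_l(x)$ before $k$ is $c$. By the definition of the cuts, $\|x_{(c,k]}\|\le\varepsilon_l$.

**Example.** Let $Y=\ell_2$ and $\eta=\frac18$, so that $\varepsilon_1,\varepsilon_2,\varepsilon_3,\varepsilon_4$ are $4,2,1,\frac12$ in units of $\frac1{64}$, and $\delta_i=2^{-i-5}$. Let $x=\frac1{64}(3,3,1,32,0,0,\dots)\in D$. At level 1: $3\le4$ gives no cut at $1$; $\sqrt{18}>4$ gives a cut at $2$; $1\le4$ gives none at $3$; $\sqrt{1+32^2}>4$ gives a cut at $4$. So $C_1(x)=\{2,4\}$. At level 2, $3>2$ adds $1$, while $1\le2$ does not add $3$, so $C_2(x)=\{1,2,4\}$. At level 3, $1>1$ is false, so $C_3(x)=C_2(x)$. At level 4, $1>\frac12$ adds $3$, so $C_4(x)=\{1,2,3,4\}$. For $m=3$ the last cuts $c_0,\dots,c_4$ are $0,2,2,2,3$, and $x_{(0,3]}=x_{(0,2]}+0+0+x_{(2,3]}$. The level 4 piece has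 norm $\frac1{64}=\varepsilon_3$, in accordance with (6).

## 7. The countable compact spaces of records

Let $H_k=\{(x_1,\dots,x_k):x\in D\}$, a finite set. Let $\Pi=\prod_k(H_k\cup\{*\})$ with discrete factors, a compact metrizable space. For $l\ge1$ and $x\in D$ define $t_l(x)\in\Pi$ by
$$t_l(x)(k)=(x_1,\dots,x_k)\ \text{ if }k\in C_l(x),\qquad t_l(x)(k)=*\ \text{ otherwise},$$
and let $T_l$ be the closure of $\{t_l(x):x\in D\}$. For $a\in T_l$ let $M(a)=\{k:a(k)\ne*\}$ be the set of marks. Since the factors are finite and discrete, for every $a\in T_l$ and every finite set of coordinates there is $x\in D$ such that $t_l(x)$ agrees with $a$ on these coordinates.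

**Lemma 7.** $M(a)$ is finite for each $a\in T_l$. Hence $T_l$ is countable, compact and metrizable.

This is where the shrinking property is needed.

**Step 1: an infinite set of marks yields an element of $Y^*$.** Suppose $M(a)=\{i_1<i_2<\cdots\}$ is infinite. For each $j$ choose $x^{(j)}\in D$ such that $t_l(x^{(j)})$ agrees with $a$ on the coordinates $\le i_j$. Then $(x^{(j)}_1,\dots,x^{(j)}_{i_j})=a(i_j)$ and $C_l(x^{(j)})\cap[1,i_j]=\{i_1,\dots,i_j\}$. If $j<j'$, then $i_j$ is also a mark of $t_l(x^{(j')})$ with value $a(i_j)$, so $a(i_{j'})$ extends $a(i_j)$. Thus all $a(i_j)$ are initial segments of one sequence $z=(z_i)$, with $\|z_{(0,i_j]}\|=\|x^{(j)}_{(0,i_j]}\|\le1$. By causality $C_l(z)\cap[1,i_j]=\{i_1,\dots,i_j\}$ for all $j$, so $C_l(z)=\{i_1,i_2,\dots\}$. By the last two facts of Section 5, $z$ is the coordinate sequence of an element of $B_{Y^*}$, and $\sum z_ie_i^*$ converges in norm.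

**Step 2: a contradiction with norm convergence.** Let $j\le l$ be least such that $C_j(z)$ is infinite; $j\ge1$ because $C_0(z)=\emptyset$. The set $C_{j-1}(z)$ is finite. If $c<k$ are consecutive elements of $C_j(z)$ with $k>\max C_{j-1}(z)$, then $k$ was put into $C_j(z)$ because $\|z_{(c,k]}\|>\varepsilon_j$. There are infinitely many such blocks, pairwise disjoint, so the partial sums of $\sum z_ie_i^*$ are not Cauchy. This is a contradiction.

**Step 3: counting.** $T_l$ is closed in $\Pi$, so it is compact and metrizable. An element $a$ is determined by the finite set $M(a)$ and the values $a(k)\in H_k$ for $k\in M(a)$, so there are countably many. $\square$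

*Remark.* In fact no limit points were added. If $M(a)\ne\emptyset$ has last element $i$, take $x\in D$ with $t_l(x)=a$ on the coordinates $\le i$, and let $z=x_{(0,i]}\in D$. By causality $z$ has the cuts $M(a)$ up to $i$, and none beyond, since its coordinates there vanish. So $a=t_l(z)$. If $M(a)=\emptyset$, then $a=t_l(0)$.

Let $K$ be the one-point compactification, by a point $\infty$, of the disjoint union $\bigsqcup_{l\ge1}T_l$. Each $T_l$ is nonempty, as $0\in D$. $K$ is a countable compact Hausdorff space, metrizable because the union is locally compact with a countable base. Each $T_l$ is clopen in $K$, and the complement of $T_1\cup\dots\cup T_L$ is a neighborhood of $\infty$ for each $L$.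

## 8. The functions $w_y$, the measures $\mu_x$, and exact telescoping

Put $w_0=0$. Let $0\ne y\in E$ with $\|y\|\le1$, and let $m=\max\operatorname{supp}y$. For $l\ge1$ and $x\in D$ put
$$w_y(t_l(x))=\varepsilon_{l-1}^{-1}\;x_{(c_{l-1}(x,m),\,c_l(x,m)]}(y),\tag{7}$$
and let $w_y(\infty)=0$. The dependence on $m$ makes $y\mapsto w_y$ nonlinear in general. In the example of Section 6, a vector with $m=1$ sees the first coordinate of $x$ at level 2, while a vector with $m=2$ sees it at level 1.

**Step 1: (7) is well defined and extends continuously to $T_l$.** We show that the right side depends only on the coordinates $\le m$ of $t_l(x)$. These coordinates determine the last mark $c=c_l(x,m)$ in $[1,m]$ and, if $c>0$, the values $x_1,\dots,x_c$. They also determine $c_{l-1}(x,m)$: since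
$$C_{l-1}(x)\cap[1,m]\subset C_l(x)\cap[1,m]\subset[1,c],$$
we have $C_{l-1}(x)\cap[1,m]=C_{l-1}(x)\cap[1,c]$, and by causality this set is a function of $x_1,\dots,x_c$. If $c=0$, the right side is $0$. So (7) is a function of finitely many coordinates taking values in finite sets. Every $a\in T_l$ agrees with some $t_l(x)$ on these coordinates, so (7) extends to a locally constant function on $T_l$.

**Step 2: $|w_y|\le1$.** By (6) at level $l-1$ with $k=c_l(x,m)$, which satisfies $c_{l-1}(x,m)\le k\le m$, the functional in (7) has norm at most $\varepsilon_{l-1}$, and $\|y\|\le1$. The bound passes to $T_l$, since the extension takes no new values.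

**Step 3: $w_y$ vanishes on $T_l$ for large $l$.** Choose $l_y\ge1$ with $\varepsilon_{l_y}<\min_{i\le m}\delta_i$. Let $x\in D$, $l\ge l_y$, $i\le m$ and $x_i\ne0$. Let $c$ be the last element of $C_l(x)$ before $i$ (or $0$). Since $x_i$ is a nonzero element of $\Lambda_i$, we have $|x_i|\ge\delta_i$, so
$$\|x_{(c,i]}\|\ge|x_i|\ge\delta_i>\varepsilon_{l_y}\ge\varepsilon_l ,$$
and $i\in C_l(x)$. In other words,
$$x_i=0\quad\text{for }c_l(x,m)<i\le m,\qquad x\in D,\ l\ge l_y .\tag{8}$$
If $l>l_y$, apply (8) at level $l-1$: all coordinates of $x$ in $(c_{l-1}(x,m),m]$ vanish, so (7) is $0$. Hence $w_y=0$ on $T_l$ for all $l>l_y$.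

By Steps 1–3, $w_y$ is continuous on each clopen $T_l$ and vanishes on a neighborhood of $\infty$. So $w_y\in C(K)$ and $\|w_y\|\le1$.

**Step 4: the measures.** For $x\in D$ let
$$\mu_x=\sum_{l\ge1}\varepsilon_{l-1}\,\delta_{t_l(x)}\in C(K)^*,\qquad\|\mu_x\|\le\sum_{l\ge1}\varepsilon_{l-1}=1+\eta .$$

**Step 5: exact duality.** Let $y\in E$, $0<\|y\|\le1$. The factors $\varepsilon_{l-1}$ and $\varepsilon_{l-1}^{-1}$ cancel, the terms with $l>l_y$ vanish, the sum telescopes from $c_0(x,m)=0$, and (8) applies at level $l_y$:
$$\int w_y\,d\mu_x=\sum_{l=1}^{l_y}x_{(c_{l-1}(x,m),\,c_l(x,m)]}(y)=x_{(0,\,c_{l_y}(x,m)]}(y)=x_{(0,m]}(y)=x(y).\tag{9}$$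
For $y=0$ both sides are $0$.

**Step 6: the first statement of Theorem 3.** The space $E$ is dense in $Y$. By (4), condition (i) of Lemma 6 holds with $A=\frac1{1-2\eta}$. Conditions (ii) and (iii) hold with $B=1+\eta$, by Steps 1–5. So Lemma 6 gives $Z\subset W\subset C(K)$ with $W/Z$ $\frac{1+\eta}{1-2\eta}$-isomorphic to $Y$. Given $\kappa>1$, choose $\eta$ so small that $\frac{1+\eta}{1-2\eta}\le\kappa$. This proves the first part of Theorem 3.

## 9. The height of $K$ under condition (F)

We keep the same $K$ and assume (F). We may take the numbers $R(\varepsilon)$ to be integers, replacing them by their integer parts.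

**Step 1: bound the number of cuts.** Let $x\in D$ and $j\ge1$. Each $k\in C_j(x)\setminus C_{j-1}(x)$ is the right end of an interval $(c,k]$ with $\|x_{(c,k]}\|>\varepsilon_j$, where $c$ is the preceding element of $C_j(x)$ (or $0$). For different $k$ these intervals are disjoint, and they are successive. By (F) there are at most $R(\varepsilon_j)$ of them. Hence
$$|C_l(x)|\le\rho_l:=\sum_{j=1}^lR(\varepsilon_j)\qquad(x\in D).$$
Also $|M(a)|\le\rho_l$ for all $a\in T_l$: if $a$ had $\rho_l+1$ marks, some $t_l(x)$ would agree with $a$ at these marks, which would give $|C_l(x)|>\rho_l$.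

**Step 2: $T_l^{(\rho_l+1)}=\emptyset$.** Let $F\subset\{a\in T_l:|M(a)|\le r\}$ and let $a\in F$ with $|M(a)|=r$. If $b\in F$ agrees with $a$ on the coordinates in $M(a)$, then $M(b)\supset M(a)$, and $|M(b)|\le r$ forces $M(b)=M(a)$, so $b=a$. Thus $a$ is isolated in $F$. Now $T_l^{(0)}\subset\{|M(a)|\le\rho_l\}$. If $T_l^{(j)}\subset\{|M(a)|\le\rho_l-j\}$, then the points with exactly $\rho_l-j$ marks are isolated in $T_l^{(j)}$, so $T_l^{(j+1)}\subset\{|M(a)|\le\rho_l-j-1\}$. For $j=\rho_l+1$ the bound is negative and the set is empty.

**Step 3: identify $K$.** Being isolated is a local property and $T_l$ is open in $K$, so $K^{(j)}\cap T_l=T_l^{(j)}$ for all $j<\omega$. By Step 2 no point of $T_l$ lies in $K^{(\omega)}$, so $K^{(\omega)}\subset\{\infty\}$.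

* If $K^{(\omega)}=\{\infty\}$, then $K$ is homeomorphic to $[0,\omega^\omega]$ by Mazurkiewicz–Sierpiński.
* If $K^{(\omega)}=\emptyset$, then by compactness $K^{(n)}=\emptyset$ for some $n<\omega$; take the least. Since $K$ is infinite and compact, it has a non-isolated point, so $n\ge2$. The compact set $K^{(n-1)}$ is nonempty and all its points are isolated, so it is finite, with $m\ge1$ points. Thus $K$ is homeomorphic to $[0,\omega^{n-1}m]$, an initial segment of $[0,\omega^\omega]$. It is closed, and open because it equals $[0,\omega^{n-1}m+1)$.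

In both cases $K$ is homeomorphic to a clopen subset of $[0,\omega^\omega]$, and Theorem 3 is proved. $\blacksquare$

## 10. $\ell_p$ in quotients of $C(\alpha+)$ for $\alpha\ge\omega^\omega$

**Proof of Theorem 2.** Part (b) is in Section 1. For part (a), let $1<p<\infty$ and $\kappa>1$. The unit vector basis of $\ell_p$ is normalized, monotone and shrinking, and (F) was checked in Section 3. Theorem 3 gives $Z\subset W\subset C(K)$ with $W/Z$ $\kappa$-isomorphic to $\ell_p$ and $K$ homeomorphic to a clopen subset of $[0,\omega^\omega]$. If $\alpha\ge\omega^\omega$, then $[0,\omega^\omega]$ is clopen in $\alpha+$, so $K$ is homeomorphic to a clopen subset of $\alpha+$. Extension by $0$ off this subset embeds $C(K)$ isometrically in $C(\alpha+)$. So we may regard $Z\subset W$ as subspaces of $C(\alpha+)$.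

By Section 1, $W/Z$ is a subspace of $C(\alpha+)/Z$. It is infinite-dimensional and isomorphic to the reflexive space $\ell_p$, so it contains no copy of the nonreflexive space $c_0$. Hence neither $C(\alpha+)/Z$ nor its subspace $W/Z$ is $c_0$-saturated. $\blacksquare$

With $p=2$: for every countable $\alpha\ge\omega^\omega$ there is a quotient of $C(\alpha+)$ with a subspace isomorphic to $\ell_2$.

## 11. Subspaces of quotients are exactly the spaces with separable dual

**Proof of Theorem 4.**

**Step 1: necessity.** Every regular Borel measure on the countable space $\alpha+$ is a sum of point masses, so $C(\alpha+)^*=\ell_1(\alpha+)$, which is separable. The dual of a quotient of $X$ is a subspace of $X^*$, and the dual of a subspace is a quotient of the dual. So the dual of any subspace of a quotient of $C(\alpha+)$ is separable, and separability of the dual is preserved by isomorphisms.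

**Step 2: every infinite countable compact $K$ is some $\alpha+$.** A nonempty countable compact Hausdorff space has an isolated point; otherwise it would be a countable union of closed nowhere dense singletons, against Baire's theorem. So as long as $K^{(\beta)}$ is nonempty, $K^{(\beta+1)}$ is strictly smaller. As $K$ is countable, $K^{(\gamma)}=\emptyset$ for some countable $\gamma$; take the least. By compactness $\gamma$ is not a limit, and $\gamma\ne0$, so $\gamma=\beta+1$. Then $K^{(\beta)}$ is nonempty, compact and discrete, so it is finite with $m\ge1$ points. Since $K$ is infinite, $\beta\ge1$. By Mazurkiewicz–Sierpiński, $K$ is homeomorphic to $[0,\omega^\beta m]$.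

**Step 3: sufficiency.** Let $Y^*$ be separable. By a theorem of Zippin (Trans. AMS 310, 1988), $Y$ embeds isomorphically in a space $X$ with a shrinking basis. Pass to the equivalent norm $\sup_n\|P_nx\|$, under which the basis is monotone, and normalize the basis vectors. Neither operation affects the shrinking property, because the span of the coordinate functionals does not change and the dual norms are equivalent. Theorem 3, with any $\kappa>1$, gives a countable compact $K$ and $Z\subset W\subset C(K)$ with $W/Z\cong X$. The space $K$ is infinite, as $X$ is infinite-dimensional, so by Step 2 we may take $K=\alpha+$ with $\alpha$ countable. Hence $Y$ is isomorphic to a subspace of $W/Z\subset C(\alpha+)/Z$. $\blacksquare$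

In other words, the infinite-dimensional spaces that occur as subspaces of quotients of $C(\alpha+)$, $\alpha<\omega_1$, are, up to isomorphism, exactly the infinite-dimensional Banach spaces with separable dual.

## 12. Superreflexive spaces with a basis, inside quotients of $C(\omega^\omega+)$

**Definition (superreflexive).** A Banach space $Y$ is superreflexive if every Banach space finitely representable in $Y$ is reflexive; here $X$ is finitely representable in $Y$ if every finite-dimensional subspace of $X$ is $(1+\varepsilon)$-isomorphic to a subspace of $Y$, for every $\varepsilon>0$.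

For example, $\ell_2$ is superreflexive: a space finitely representable in $\ell_2$ satisfies the parallelogram law, so it is a Hilbert space. Superreflexivity is invariant under isomorphism and passes to the dual.

We use the following result of James (Pacific J. Math. 41, 1972; see also Gurariĭ–Gurariĭ 1971). If $Y$ is superreflexive with a monotone basis, then in the superreflexive space $Y^*$ there are $r<\infty$ and $c>0$ with
$$\Big\|\sum z_j\Big\|\ge c\Big(\sum\|z_j\|^r\Big)^{1/r}\tag{10}$$
for all block sequences $(z_j)$ of $(e_i^*)$, since these have uniformly bounded basis constant.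

**Proof of Corollary 5.**

**Step 1: arrange the basis.** Renorm as in Section 11, so that the basis is normalized and monotone. It is shrinking because $Y$ is reflexive: if the closed span of $(e_i^*)$ were not all of $Y^*$, Hahn–Banach and reflexivity would give $0\ne y\in Y$ with $e_i^*(y)=0$ for all $i$, which is impossible.

**Step 2: verify (F).** Write $x_J=\sum_{i\in J}x_ie_i^*$. Let $x\in B_{Y^*}$ have successive intervals $J_1<\dots<J_n$ with $\|x_{J_j}\|>\varepsilon$. We may assume that they are finite: only the last could be infinite, and then a long initial part of it still gives norm $>\varepsilon$, since $\sum x_ie_i^*$ converges in norm. To apply (10) we want blocks without gaps, so that their sum has norm at most $1$. Let $\max J_0=0$ and $J_j'=(\max J_{j-1},\max J_j]$. Then $J_j\subset J_j'$ with the same right end, so $x_{J_j}$ is obtained from $x_{J_j'}$ by deleting the coordinates before $\min J_j$. This tail projection has norm at most $2$. So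
$$\|x_{J_j'}\|\ge\tfrac12\|x_{J_j}\|>\tfrac\varepsilon2,\qquad\Big\|\sum_{j=1}^nx_{J_j'}\Big\|=\|x_{(0,\max J_n]}\|\le1 .$$
By (10), $1\ge c\,n^{1/r}\,\frac\varepsilon2$, that is, $n\le\big(\frac2{c\varepsilon}\big)^r$. So (F) holds with $R(\varepsilon)=\big(\frac2{c\varepsilon}\big)^r$.

**Step 3: apply Theorem 3.** We obtain $Z\subset W\subset C(K)$ with $W/Z\cong Y$ and $K$ homeomorphic to a clopen subset of $[0,\omega^\omega]$. As in Section 10, extension by $0$ places $Z\subset W$ in $C(\omega^\omega+)$, and $Y$ is isomorphic to the subspace $W/Z$ of $C(\omega^\omega+)/Z$. $\blacksquare$
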